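# Slopes of lines through $n$ points: four-point cubics and the ideal of all relations

## 1. Slope vectors, the slope variety and its ideal

Take $n$ labeled points in the plane, draw the line through each pair, and record only the slopes. There are $\binom n2$ slopes but only $2n$ coordinates, so the slopes must satisfy polynomial relations. These notes are about those relations.

**Definition (slope vector, slope variety).** Let $P_i=(x_i,y_i)\in\mathbb C^2$, $1\le i\le n$, with all $x_i$ distinct. The slope of the line $P_iP_j$ is
$$m_{ij}=\frac{y_i-y_j}{x_i-x_j}=m_{ji}.$$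
The vector $\mathbf m=(m_{12},m_{13},\dots,m_{n-1,n})$ is a *realized slope vector*. The *slope variety* $S_n\subseteq\mathbb C^{\binom n2}$ is the Zariski closure of the set of realized slope vectors.

**Example ($n=3$).** Let $m_{12},m_{13},m_{23}$ be pairwise distinct numbers. Put $P_1=(0,0)$, $P_2=(1,m_{12})$, $x_3=\frac{m_{12}-m_{23}}{m_{13}-m_{23}}$ and $P_3=(x_3,m_{13}x_3)$. Then $x_3\ne0,1$. The slope of $P_2P_3$ is $m_{23}$, because $m_{13}x_3-m_{12}=m_{23}(x_3-1)$ is the same equation as $(m_{13}-m_{23})x_3=m_{12}-m_{23}$. So every vector with distinct entries is realized, and $S_3=\mathbb C^3$. The closure matters: $(m_{12},m_{13},m_{23})=(0,0,1)$ is not realized, since $m_{12}=m_{13}$ makes the three points collinear, yet it lies in $S_3$.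

**Definition (the ideal $I_n$).** Let $R_n=\mathbb C[m_{12},\dots,m_{n-1,n}]$, where the $m_{ij}=m_{ji}$ are now variables, and let $I_n\subseteq R_n$ be the ideal of all polynomials vanishing on $S_n$, equivalently on every realized slope vector. A polynomial vanishes at all points with distinct $x_i$ exactly when substituting $m_{ij}=(y_i-y_j)/(x_i-x_j)$ gives the zero rational function. So $I_n$ is the kernel of a homomorphism $R_n\to\mathbb C(x_1,\dots,x_n,y_1,\dots,y_n)$. This description makes sense over any field $F$: put $R=F[m_{ij}]$ and
$$I_n(F)=\ker\Big(R\to F(x_1,\dots,x_n,y_1,\dots,y_n),\quad m_{ij}\mapsto\frac{y_i-y_j}{x_i-x_j}\Big),\qquad I_n=I_n(\mathbb C).$$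
Being the kernel of a map into a field, $I_n(F)$ is prime.

**Example.** By the previous example $I_3=0$. It is known that $\dim S_n=2n-3$, which is $3$ for $n=3$ and $5$ for $n=4$; since $S_4\subseteq\mathbb C^6$, four points satisfy a single relation. We write it down next.

## 2. The cubic of four points

**Definition (cubic tree polynomial).** The cubic tree polynomial of four points is
$$\begin{aligned}\tau(K_4)={}& m_{12}m_{14}m_{23}-m_{13}m_{14}m_{23}-m_{12}m_{13}m_{24}+m_{13}m_{14}m_{24}+m_{13}m_{23}m_{24}-m_{14}m_{23}m_{24}\\ &+m_{12}m_{13}m_{34}-m_{12}m_{14}m_{34}-m_{12}m_{23}m_{34}+m_{14}m_{23}m_{34}+m_{12}m_{24}m_{34}-m_{13}m_{24}m_{34}.\end{aligned}\tag{1}$$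
For a 4-element set $X=\{a<b<c<d\}$ of labels, $\tau_X$ is obtained from (1) by replacing $1,2,3,4$ by $a,b,c,d$. The coefficients are $\pm1$, so $\tau_X$ makes sense over every field $F$. Let $K_n(F)\subseteq R$ be the ideal generated by the $\binom n4$ cubics $\tau_X$, $X\subseteq[n]$.

The hypersurface $\tau(K_4)=0$ is $S_4$. We shall recover below that $\tau_X$ lies in the ideal.

**Example.** Take points on the parabola $y=x^2$. There $m_{ij}=x_i+x_j$. For $x=(0,1,2,3)$ we get $m_{12}=1$, $m_{13}=2$, $m_{14}=3$, $m_{23}=3$, $m_{24}=4$, $m_{34}=5$, and (1) becomes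
$$9-18-8+24+24-36+10-15-15+45+20-40=0.$$
On the other hand, at the vector with $m_{12}=m_{14}=m_{23}=1$ and the other entries $0$ the value of (1) is $1$, so this vector is not in $S_4$.

The formula (1) becomes memorable once we view a monomial as a graph, $m_{ij}$ being the edge $ij$.

**Fact P.** *The $12$ monomials of $\tau_X$ are exactly the $12$ Hamiltonian paths on $X$. The coefficient of the path $p\,q\,r\,s$ is $-\operatorname{sgn}(p,q,r,s)$, where $\operatorname{sgn}$ is the sign of the ordering relative to increasing order.*

The sign is well defined, because reversing four letters makes $6$ inversions, so it is an even permutation. To check the fact, read the monomials of (1) as paths. Those with coefficient $-1$ are $4132$, $3124$, $1423$, $2143$, $1234$, $1342$, with $4,2,2,2,0,2$ inversions. Those with coefficient $+1$ are $4123$, $3142$, $1324$, $2134$, $1432$, $1243$, with $3,3,1,1,3,1$ inversions. There are $4!/2=12$ Hamiltonian paths on four vertices, so the list is complete.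

Consequently, if we replace the labels $1,2,3,4$ in $\tau(K_4)$ by the elements $\sigma(1),\dots,\sigma(4)$ of $X$ in any order, we get $\pm\tau_X$. The sign is that of the sequence $\sigma(1),\dots,\sigma(4)$, since every path sign gets multiplied by it.

## 3. Wheels and wheel polynomials

**Definition (wheel, wheel polynomial).** Let $k\ge3$ and let $v_0,\dots,v_k$ be distinct vertices; indices of $v_1,\dots,v_k$ are read mod $k$. The *$k$-wheel* with hub $v_0$ and rim $v_1\cdots v_k$ is the graph with the $k$ spokes $v_0v_i$ and the $k$ rim edges $v_iv_{i+1}$. Its *wheel polynomial* is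
$$W(v_0;v_1,\dots,v_k)=\prod_{i=1}^k(m_{v_0v_i}-m_{v_iv_{i+1}})-\prod_{i=1}^k(m_{v_0v_{i+1}}-m_{v_iv_{i+1}}).\tag{2}$$

Rotating the rim permutes the factors in each product, so $W$ is unchanged. Reversing the rim interchanges the two products, so $W$ changes sign.

*It lies in $I_n(F)$ for every field $F$.* With slopes substituted, the triangle $v_0,v_i,v_{i+1}$ closes up:
$$m_{v_0v_i}(x_{v_i}-x_{v_0})-m_{v_0v_{i+1}}(x_{v_{i+1}}-x_{v_0})=y_{v_i}-y_{v_{i+1}}=m_{v_iv_{i+1}}(x_{v_i}-x_{v_{i+1}}).$$
Writing $x_{v_i}-x_{v_{i+1}}$ as $(x_{v_i}-x_{v_0})-(x_{v_{i+1}}-x_{v_0})$ and rearranging,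
$$(m_{v_0v_i}-m_{v_iv_{i+1}})(x_{v_i}-x_{v_0})=(m_{v_0v_{i+1}}-m_{v_iv_{i+1}})(x_{v_{i+1}}-x_{v_0}).\tag{3}$$
Multiply over $i=1,\dots,k$ and cancel $\prod_i(x_{v_i}-x_{v_0})$. So $W$ says that going once around the rim multiplies horizontal distances from the hub by $1$ in total.

**Example ($k=3$).** A 3-wheel is a $K_4$. With hub $4$ and rim $1,2,3$,
$$W(4;1,2,3)=(m_{14}-m_{12})(m_{24}-m_{23})(m_{34}-m_{13})-(m_{24}-m_{12})(m_{34}-m_{23})(m_{14}-m_{13}).$$
Each product has 8 terms; $m_{14}m_{24}m_{34}$ and $-m_{12}m_{23}m_{13}$ occur in both and cancel. What remains is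
$$\begin{aligned}W(4;1,2,3)=&-m_{13}m_{14}m_{24}-m_{14}m_{23}m_{34}+m_{13}m_{14}m_{23}-m_{12}m_{24}m_{34}+m_{12}m_{13}m_{24}+m_{12}m_{23}m_{34}\\&+m_{13}m_{24}m_{34}+m_{14}m_{23}m_{24}-m_{13}m_{23}m_{24}+m_{12}m_{14}m_{34}-m_{12}m_{13}m_{34}-m_{12}m_{14}m_{23},\end{aligned}$$
and comparison with (1) gives
$$W(4;1,2,3)=-\tau(K_4).\tag{4}$$
By the remark after Fact P, $W(v_0;v_1,v_2,v_3)=\pm\tau_X$ for every way of naming the elements of a 4-set $X=\{v_0,v_1,v_2,v_3\}$. In particular $\tau_X\in I_n(F)$ for every $F$, that is, $K_n(F)\subseteq I_n(F)$.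

**Example ($k=4$).** On the parabola, $m_{0i}-m_{i,i+1}=x_0-x_{i+1}$ and $m_{0,i+1}-m_{i,i+1}=x_0-x_i$, so $W(0;1,2,3,4)$ becomes $\prod(x_0-x_{i+1})-\prod(x_0-x_i)=0$, as it should.

The one outside input concerns wheels. In Martin's work a wheel $G$ has a *tree polynomial* $\tau(G)$. We need only these properties: for a $k$-wheel, $\tau(G)$ is a nonzero form of degree $k$ in the $2k$ variables $m_e$, $e\in G$ (a signed sum of spanning trees), and it vanishes on all realized slope vectors.

**Cited theorem** (J. L. Martin, *The slopes determined by $n$ points in the plane*, Duke Math. J. 131 (2006), 119–165, main theorem). *The tree polynomials $\tau(G)$ of all wheel subgraphs $G\subseteq K_n$ ($3\le k\le n-1$) form a Gröbner basis of $I_n$ for a suitable term order. In particular they generate $I_n$.*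

## 4. Cubics as generators of $I_n$: the question and the theorems

By the cited theorem, wheels with rims of every length up to $n-1$ together give all relations. The wheels with rim $3$ are the sets of four points. The question, posed in "Updown Numbers And The Initial Monomials Of The Slope Variety" (http://www.math.uni-tuebingen.de/~keilen/download/Lehre/ATWS14/praesentation8.pdf), is whether these smallest wheels already suffice:

*Do the $\binom n4$ cubic tree polynomials $\tau_X$ generate $I_n$, for every $n\ge4$?*

The answer is yes, and the following statements will be proved.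

**Theorem 1.** $I_n=K_n(\mathbb C)$ for all $n\ge4$.

**Theorem 2** (proved without the cited theorem). *If $\operatorname{char}F\ne2$, every $W(v_0;v_1,\dots,v_k)$, $k\ge3$, lies in the ideal generated by the $\tau_X$ with $X\subseteq\{v_0,\dots,v_k\}$, $|X|=4$.*

**Theorem 3.**
(a) $\dim_{\mathbb C}I_n/\mathfrak mI_n=\binom n4$ with $\mathfrak m=(m_{ij})$. So the $\tau_X$ are a minimal generating set, none can be omitted, and no set of fewer than $\binom n4$ polynomials generates $I_n$.
(b) $I_n(F)=K_n(F)$ for every field $F$ of characteristic $0$.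
(c) If $\operatorname{char}F=2$ and $n\ge5$, then $I_n(F)\ne K_n(F)$; a rim-4 wheel polynomial is not in $K_n(F)$. So the conclusion of Theorem 2 holds exactly when $\operatorname{char}F\ne2$.
(d) On vertices $0,\dots,4$, writing $\tau_v=\tau_{\{0,\dots,4\}\setminus v}$, over any field
$$2\,W(0;1,2,3,4)=-\ell_0\tau_0+\ell_1\tau_1-\ell_2\tau_2+\ell_3\tau_3-\ell_4\tau_4,\tag{5}$$
where $\chi(1)=\chi(3)=1$, $\chi(2)=\chi(4)=-1$, $\ell_0=\sum_{c\ge1}\chi(c)m_{0c}$, and $\ell_v=\chi(v)m_{0v}+\sum_{c\ne0,v}\chi(c)m_{vc}$ for $v\ge1$.

## 5. Four points, five points, and gluing triangles along a chord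

For $n=4$ the only wheels in $K_4$ are 3-wheels on all four vertices, so by the cited theorem (with Proposition 0 below) $I_4=(\tau(K_4))$ and there is nothing to do.

For $n=5$ there are five 4-sets and also $5\cdot3=15$ wheels with rim $4$ (choose the hub, then one of three cyclic orders). By relabeling, the question is whether the single quartic $W(0;1,2,3,4)$ is a combination $\sum_v\lambda_v\tau_v$ with linear forms $\lambda_v$.

The first thing to try is to cut the rim by a chord. Equation (3) suggests that a quadrilateral rim $1234$ is obtained by gluing the triangular rims $123$ and $134$ along $13$. Put $a_{ij}=m_{0i}-m_{ij}$ (not symmetric in $i,j$). Then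
$$W(0;1,2,3)=a_{12}a_{23}a_{31}-a_{21}a_{32}a_{13},\qquad W(0;1,3,4)=a_{13}a_{34}a_{41}-a_{31}a_{43}a_{14}.$$
Multiply the first by $a_{34}a_{41}$ and the second by $a_{21}a_{32}$. The two terms $\mp a_{21}a_{32}a_{13}a_{34}a_{41}$ cancel and we obtain
$$a_{34}a_{41}\,W(0;1,2,3)+a_{21}a_{32}\,W(0;1,3,4)=a_{31}\big(a_{12}a_{23}a_{34}a_{41}-a_{21}a_{32}a_{43}a_{14}\big)=a_{31}\,W(0;1,2,3,4).\tag{6}$$
So $a_{31}W(0;1,2,3,4)\in K_5(F)$. To finish we would have to cancel the linear form $a_{31}=m_{03}-m_{13}$ modulo $K_5(F)$. This is where the approach stops: we do not know that $a_{31}$ is a non-zero-divisor modulo $K_5(F)$. Nor can this be a formal matter. Identity (6) has integer coefficients and holds over every field, but in characteristic $2$ Theorem 3(c) says that $W(0;1,2,3,4)\notin K_5(F)$; so there $a_{31}$ *is* a zero divisor modulo $K_5(F)$. Any correct argument must divide by $2$ somewhere, as identity (5) does.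

The way around is not to multiply and cancel at all. We shall realize $W$ as the value of a linear map on a vector that contains no slopes, and then decompose that vector. Before that, we settle the relation between the tree polynomials of the cited theorem and our $W$.

## 6. Tree polynomials of wheels are multiples of $W$

**Proposition 0.** *For a $k$-wheel $G$ with hub $v_0$ and rim $v_1\cdots v_k$, the ideal $J=I_n\cap\mathbb C[m_e:e\in G]$ is generated by $W(v_0;v_1,\dots,v_k)$, which is irreducible of degree $k$. Hence every nonzero form of degree $k$ in $J$, in particular $\tau(G)$, is a nonzero scalar multiple of $W(v_0;v_1,\dots,v_k)$.*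

Two textbook facts are used. By Gauss's lemma, a polynomial $\alpha r+\beta$ of degree $1$ in $r$, with $\alpha,\beta$ coprime in a polynomial ring not involving $r$, is irreducible. And for a prime $J$ in a polynomial ring in $N$ variables over a field, the height of $J$ is $N$ minus the transcendence degree of the quotient.

Write $s_i=m_{v_0v_i}$ and $r_i=m_{v_iv_{i+1}}$. These are the $2k$ variables of $G$, and $W=\prod(s_i-r_i)-\prod(s_{i+1}-r_i)$.

**Step A: $W$ is irreducible.** Let $A=\prod_{i=2}^k(s_i-r_i)$ and $B=\prod_{i=2}^k(s_{i+1}-r_i)$, with $s_{k+1}=s_1$. Then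
$$W=(s_1-r_1)A-(s_2-r_1)B=r_1(B-A)+(s_1A-s_2B).$$
A factor $s_i-r_i$ of $A$ could be proportional only to the factor of $B$ containing the same $r_i$, which is $s_{i+1}-r_i$, and it is not. So $A,B$ are coprime and $B-A\ne0$. Thus $W$ has degree exactly $1$ in $r_1$, and it suffices to show that $B-A$ and $s_1A-s_2B$ are coprime. Let a prime $p$ divide both. Since
$$s_1A-s_2B=(s_1-s_2)A-s_2(B-A),$$
$p$ divides $(s_1-s_2)A$. If $p\mid A$, then $p\mid B$ as well, contradicting coprimality. So $p$ is proportional to $s_1-s_2$, and it divides $B-A$; that is, $A$ and $B$ become equal after putting $s_2=s_1$. After this substitution the only factor of $A$ containing $r_2$ is $s_1-r_2$, and the only factor of $B$ containing $r_2$ is $s_3-r_2$. As $k\ge3$, $s_3$ is a variable different from $s_1$ and $s_2$, so these are not proportional, contradicting unique factorization. Hence $W$ is irreducible, and it is a form of degree $k$.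

**Step B: $s_1,\dots,s_k,r_1,\dots,r_{k-1}$ are algebraically independent modulo $J$.** We show that generic values of these $2k-1$ slopes are realized. Put $P_{v_0}=(0,0)$, $x_{v_1}=1$,
$$x_{v_{i+1}}=x_{v_i}\,\frac{s_i-r_i}{s_{i+1}-r_i}\quad(1\le i<k),\qquad y_{v_i}=s_ix_{v_i}.$$
Generically the $x_{v_i}$ are defined and nonzero. They are generically distinct, since for $i<i'\le k$ the quotient $x_{v_{i'}}/x_{v_i}=\prod_{j=i}^{i'-1}\frac{s_j-r_j}{s_{j+1}-r_j}$ depends nonconstantly on $r_i$, which occurs only in the factor $j=i$. The slope of $P_{v_0}P_{v_i}$ is $s_i$. The slope of $P_{v_i}P_{v_{i+1}}$ is $r_i$, because $(s_{i+1}-r_i)x_{v_{i+1}}=(s_i-r_i)x_{v_i}$ says $s_{i+1}x_{v_{i+1}}-s_ix_{v_i}=r_i(x_{v_{i+1}}-x_{v_i})$. The remaining points are chosen arbitrarily with new distinct $x$-coordinates. So all values in a nonempty open subset of $\mathbb C^{2k-1}$ are realized, and a polynomial in these $2k-1$ variables lying in $J$ vanishes on that set, hence is $0$.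

**Step C: conclusion.** $J$ is prime, being the kernel of a homomorphism into a field. By Step B the quotient $\mathbb C[m_e:e\in G]/J$ has transcendence degree at least $2k-1$, and there are $2k$ variables, so $J$ has height at most $1$. It contains the nonzero prime ideal $(W)$. A strict inclusion $0\subsetneq(W)\subsetneq J$ of primes would make the height at least $2$, so $J=(W)$. A nonzero form of degree $k$ in $(W)$ is a scalar times $W$, by degree. $\blacksquare$

So Theorem 1 will follow from Theorem 2, and from here on we work over an arbitrary field $F$.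

## 7. Brackets, and wheel polynomials as values of a linear map

Recall that for a vector space $V$ of dimension $N$ the exterior power $\Lambda^rV$ has dimension $\binom Nr$, with basis the products of $r$ distinct basis vectors, and that a multilinear map of $r$ vectors of $V$ that vanishes whenever two arguments agree factors through $\Lambda^rV$. We shall use the exterior algebra of a space that is itself an exterior square. To keep the two apart we write $\wedge$ for the inner product and "$\cdot$" (or juxtaposition) for the outer one.

**Definition ($\psi$ and $U_X$).** Let $L$ be the $F$-vector space with basis $\varepsilon_i$, $i$ a vertex. Define the $F$-linear map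
$$\psi:\Lambda^2L\to L\otimes R,\qquad\psi(\varepsilon_i\wedge\varepsilon_j)=m_{ij}(\varepsilon_j-\varepsilon_i);$$
it is well defined since both sides are antisymmetric in $i,j$. For a vertex set $X$ let $U_X\subset L$ be the space of vectors supported on $X$ with coordinate sum $0$; if $|X|=r+1$, then $\dim U_X=r$. Since $\varepsilon_j-\varepsilon_i\in U_X$ for $i,j\in X$, we have $\psi(\Lambda^2U_X)\subseteq U_X\otimes R$.

**Brackets.** Let $X=\{0,1,\dots,k\}$. Then $e_i=\varepsilon_i-\varepsilon_0$ ($1\le i\le k$) is a basis of $U_X$. Put
$$[ij]=e_i\wedge e_j=\varepsilon_i\wedge\varepsilon_j+\varepsilon_j\wedge\varepsilon_0+\varepsilon_0\wedge\varepsilon_i .$$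
Then
$$\psi([ij])=m_{ij}(\varepsilon_j-\varepsilon_i)+m_{0j}(\varepsilon_0-\varepsilon_j)+m_{0i}(\varepsilon_i-\varepsilon_0)=(m_{0i}-m_{ij})e_i-(m_{0j}-m_{ij})e_j.\tag{7}$$
These are the two coefficients of (3). There is a reason. On actual points, let $\xi$ be the linear functional $\varepsilon_i\mapsto x_i$. Then $\xi(\psi(\varepsilon_i\wedge\varepsilon_j))=m_{ij}(x_j-x_i)=y_j-y_i$, so
$$\xi(\psi([ij]))=(y_j-y_i)+(y_0-y_j)+(y_i-y_0)=0.$$
So after substituting slopes of points, all of $\psi(\Lambda^2U_X)$ lies in the hyperplane $\xi=0$ of the $k$-dimensional space $U_X\otimes F(x,y)$, and any $k$ of its vectors are linearly dependent. The wedge of $k$ such vectors therefore vanishes on slopes. This is how relations are produced.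

**Definition ($\Psi_X$ and $D_X$).** Let $|X|=r+1$ and fix a generator $\omega_X$ of the line $\Lambda^rU_X$. Define
$$\Psi_X:\Lambda^r(\Lambda^2U_X)\to\Lambda^rU_X\otimes R=R\,\omega_X,\qquad z_1\cdots z_r\mapsto\psi(z_1)\wedge\dots\wedge\psi(z_r).$$
This is well defined, since the right-hand side is multilinear in the $z_i$ and vanishes if two of them agree. Let $D_X\subset R$ be the $F$-space of all $g$ with $g\,\omega_X\in\operatorname{im}\Psi_X$; its elements are forms of degree $r$. No choice of hub enters this definition.

**Example ($|X|=3$).** Here $r=2$ and $\Lambda^2U_X$ is the line spanned by $[12]$, so $\Lambda^2(\Lambda^2U_X)=0$ and $D_X=0$. Three slopes satisfy no relation.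

**Wheels are in $D_X$.** Let $X=\{0,\dots,k\}$, $a_i=m_{0i}-m_{i,i+1}$ and $b_i=m_{0,i+1}-m_{i,i+1}$, rim indices mod $k$. By (7),
$$\Psi_X([12][23]\cdots[k1])=\bigwedge_{i=1}^k(a_ie_i-b_ie_{i+1}).$$
Expand. If factor $i$ contributes $e_{i+1}$, then factor $i+1$ cannot also contribute $e_{i+1}$, so it contributes $e_{i+2}$, and so on around the rim. Hence only "all $e_i$" and "all $e_{i+1}$" survive. The second gives $(-1)^k\prod b_i\;e_2\wedge\dots\wedge e_k\wedge e_1$, and moving $e_1$ to the front costs $(-1)^{k-1}$. So
$$\Psi_X([12][23]\cdots[k1])=\Big(\prod a_i-\prod b_i\Big)e_1\wedge\dots\wedge e_k=W(0;1,\dots,k)\,e_1\wedge\dots\wedge e_k.\tag{8}$$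
Thus $W(0;1,\dots,k)\in D_X$, and by renaming, $W(v_0;v_1,\dots,v_k)\in D_{\{v_0,\dots,v_k\}}$.

**Four vertices.** If $|X|=4$, then $\dim U_X=3$, $\dim\Lambda^2U_X=3$, and $\Lambda^3(\Lambda^2U_X)$ is the line spanned by $[12][23][31]$, for any choice of hub. So $D_X$ is spanned by the corresponding $W$, which is $\pm\tau_X$ by Section 3:
$$D_X=F\tau_X\qquad(|X|=4).\tag{9}$$

**Deleting a vertex.** Let $v\in X$, $|X|=k+1$. Then $U_{X\setminus v}$ has dimension $k-1$, a hyperplane in $U_X$. Let $\zeta\in\Lambda^{k-1}(\Lambda^2U_{X\setminus v})$ and $u\in\Lambda^2U_X$. Then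
$$\Psi_X(\zeta\cdot u)=\Psi_{X\setminus v}(\zeta)\wedge\psi(u)=g\,\omega_{X\setminus v}\wedge\psi(u)=g\,\ell\,\omega_X$$
with $g\in D_{X\setminus v}$. Here $\ell$ is a linear form, because the coordinates of $\psi(u)$ are linear forms. So, with $R_1$ the space of linear forms,
$$\Psi_X\big(\Lambda^{k-1}(\Lambda^2U_{X\setminus v})\cdot\Lambda^2U_X\big)\subseteq R_1D_{X\setminus v}\,\omega_X.\tag{10}$$

The vector $[12][23]\cdots[k1]$ in (8) contains no slopes. If it is a sum of vectors $\zeta\cdot u$ as in (10), for various $v$, then $W$ is a combination, with linear coefficients, of elements of the $D_{X\setminus v}$, and we can induct on the number of vertices. The problem about ideals has become linear algebra over $F$.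

## 8. Spanning $\Lambda^k(\Lambda^2U)$ by vertex deletions

**Lemma.** *Let $\operatorname{char}F\ne2$, $k\ge4$, $X=\{0,\dots,k\}$, $U=U_X$, $H_v=U_{X\setminus v}$. Then*
$$\Lambda^k(\Lambda^2U)=\sum_{v=0}^k\Lambda^{k-1}(\Lambda^2H_v)\cdot\Lambda^2U.$$

For $k=4$ there is no room to spare. Here $\dim\Lambda^2U=6$, so the left side has dimension $\binom64=15$. Each $\Lambda^2H_v$ has dimension $3$, so $\Lambda^3(\Lambda^2H_v)$ is a line, spanned by some $\zeta_v$, and $u\mapsto\zeta_v\cdot u$ has kernel $\Lambda^2H_v$ and hence image of dimension $3$. The five images have total dimension $15$, so the Lemma says that they form a direct sum.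

*Proof of the Lemma.* Use the basis $e_1,\dots,e_k$. For $i\ge1$, $H_i$ is spanned by the $e_j$ with $j\ne i$. The coordinate of $\sum c_ie_i$ at vertex $0$ is $-\sum c_i$, so $H_0=\{\sum c_ie_i:\sum c_i=0\}$.

A *monomial* is a product of $k$ brackets $[ij]$, $i,j\in\{1,\dots,k\}$, where $[ji]=-[ij]$, $[ii]=0$, and brackets anticommute. Nonzero monomials are, up to sign, the basis elements of $\Lambda^k(\Lambda^2U)$, and they correspond to simple graphs with $k$ edges on the vertex set $\{1,\dots,k\}$. The degree of a vertex in a product of brackets is the number of its occurrences.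

Let $f$ be a linear functional on $\Lambda^k(\Lambda^2U)$ that vanishes on the right-hand side of the Lemma. We show $f=0$; this proves the Lemma. We first use $v\ge1$ (Step 1), then $v=0$ (Step 2), and then play with graphs.

**Step 1: only 2-regular graphs matter.** Suppose some vertex $i$ has degree $\le1$ in a monomial. Then $k-1$ of the factors do not involve $i$, so they lie in $\Lambda^2H_i$, the monomial lies in $\pm\Lambda^{k-1}(\Lambda^2H_i)\cdot\Lambda^2U$, and $f$ vanishes on it. So if $f(\text{monomial})\ne0$, all degrees are at least $2$. The degrees add up to $2k$ over $k$ vertices, so all are exactly $2$. The graph is a disjoint union of cycles of lengths $\ge3$ covering all vertices.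

**Step 2: one family of relations from $H_0$.** Let $a\ne l$ and $w\ne a$ be vertices ($w=l$ is allowed), and let $Y$ be a product of $k-1$ brackets not involving $a$, such that $[aw]\cdot Y$ has degree $1$ at $a$, degree $3$ at $l$ and degree $2$ elsewhere. Let $\partial Y$ be the sum of the products obtained from $Y$ by replacing one occurrence of $l$ by $a$. Then
$$f([aw]\cdot\partial Y)=0.\tag{11}$$
To see this, let $\rho$ be the linear map with $\rho(e_i)=e_i-e_a$. Its values lie in $H_0$. Extend $\rho$ to brackets and to their products. Then $\rho(Y)\in\Lambda^{k-1}(\Lambda^2H_0)$, so $[aw]\cdot\rho(Y)$ is in the right-hand side of the Lemma, and $f$ kills it. Now expand $[aw]\cdot\rho(Y)$: for each set $S$ of occurrences of vertices in $Y$ there is a term in which exactly the occurrences in $S$ are replaced by $-e_a$. This term is zero or has degree $1+|S|$ at $a$. By Step 1, $f$ can be nonzero on it only if $|S|=1$. With $|S|=1$, the vertex $l$ still has degree $3$ unless the replaced occurrence is one of $l$. The surviving terms add up to $-f([aw]\cdot\partial Y)$, which is therefore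 $0$.

*Example ($k=4$).* Take $a=2$, $l=w=3$, $Y=[31][34][41]$. Then (11) reads $f([23][21][34][41])+f([23][31][24][41])=0$. Now $[23][21]=[12][23]$ and $[23][31]=-[13][32]$, so
$$f([12][23][34][41])=f([13][32][24][41]).$$
The 4-cycle $1234$ may be replaced by the 4-cycle $1324$. Step 3 does this in general.

**Step 3: the vertices of a long cycle may be permuted.** Let $[ya][al][lz]R$ be 2-regular with $y\ne z$, where $R$ is a product of brackets involving neither $a$ nor $l$. Apply (11) with $w=l$ and $Y=[ly][lz]R$. The degree conditions hold: $[al]\cdot Y$ arises from the given graph by moving the edge $ya$ to $yl$, so $a$ has degree $1$, $l$ has degree $3$ and the rest is unchanged. The only occurrences of $l$ in $Y$ are the two displayed ones, so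
$$f([al][ay][lz]R)+f([al][ly][az]R)=0.$$
Here $[al][ay]=-[ay][al]=[ya][al]$. Also $[al][ly]=[la][yl]=-[yl][la]$. Hence
$$f([ya][al][lz]R)=f([yl][la][az]R)\qquad(y\ne z).\tag{12}$$
Put $C(v_1,\dots,v_r)=[v_1v_2][v_2v_3]\cdots[v_rv_1]$ for a cycle component, and let $R'$ denote the product of the brackets of the other components. Let $r\ge4$. Any four cyclically consecutive vertices $y,a,l,z$ of the cycle are distinct. Move the three brackets $[ya],[al],[lz]$ to the front; the sign depends only on the positions of these three brackets, so it is the same before and after interchanging $a$ and $l$, which turns the three brackets into $[yl],[la],[az]$. By (12), $f(C(v_1,\dots,v_r)R')$ is unchanged when two cyclically adjacent entries are interchanged. Adjacent transpositions generate all permutations, so $f(C(v_1,\dots,v_r)R')$ is invariant under **all** permutations of $v_1,\dots,v_r$, for $r\ge4$.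

**Step 4: components of length $r\ge4$, $r\not\equiv3$ mod $4$.** We compare the symmetry of $f$ from Step 3 with the signs of $C$ itself. Rotation moves the first bracket past the $r-1$ others:
$$C(v_2,\dots,v_r,v_1)=[v_2v_3]\cdots[v_rv_1][v_1v_2]=(-1)^{r-1}C(v_1,\dots,v_r).$$
If $r$ is even the sign is $-1$. By Step 3 both sides have the same value under $f(\,\cdot\,R')$, so $2f(CR')=0$ and $f(CR')=0$, since $\operatorname{char}F\ne2$.

For reversal, $C(v_r,\dots,v_1)=[v_rv_{r-1}]\cdots[v_2v_1][v_1v_r]$. Flipping all $r$ brackets gives $(-1)^r$, and reversing the order of the first $r-1$ brackets gives $(-1)^{(r-1)(r-2)/2}$: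
$$C(v_r,\dots,v_1)=(-1)^r(-1)^{(r-1)(r-2)/2}\,C(v_1,\dots,v_r).$$
For $r=4t+1$ this sign is $(-1)\cdot(-1)^{2t(4t-1)}=-1$, so again $2f(CR')=0$ and $f(CR')=0$. For $r=4t+3$ the sign is $(-1)\cdot(-1)^{(2t+1)(4t+1)}=+1$, and so is the rotation sign, so neither computation gives information. This case needs a further relation.

**Step 5: a component of length $r\equiv3$ mod $4$, $r\ge7$.** Let the cycle be $(w,a,x,y,l,z,q_1,\dots,q_{r-6})$; there is at least one $q$. Let $S$ be the product of $[zq_1],[q_1q_2],\dots,[q_{r-6}w]$ and of the brackets of the other components. The cycle has edges $wa,ax,xy,yl,lz$ and those in $S$. Apply (11) with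
$$Y=[lx][ly][lz][xy]S.$$
This is the given graph with $ax$ moved to $lx$ and $aw$ removed, so in $[aw]\cdot Y$ the degrees are $1$ at $a$, $3$ at $l$, and $2$ elsewhere. The three occurrences of $l$ give $f(G_x)+f(G_y)+f(G_z)=0$, where
$$G_x=[aw][ax][ly][lz][xy]S,\quad G_y=[aw][lx][ay][lz][xy]S,\quad G_z=[aw][lx][ly][az][xy]S.$$
$G_x$ is the given graph, up to sign. $G_z$ consists of the triangle $l,x,y$, the cycle $(w,a,z,q_1,\dots,q_{r-6})$ of length $r-3$, and the other components. Since $r$ is odd and $r\ge7$, the length $r-3$ is even and at least $4$, so $f(G_z)=0$ by Step 4. Finally, interchange $x$ and $y$ in $G_x$: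
$$[aw][ay][lx][lz][yx]S=G_y,$$
because $[ay][lx]=-[lx][ay]$ and $[yx]=-[xy]$. These two vertices lie on the cycle of $G_x$, which has length $r\ge4$. Writing $G_x=\pm C(w,a,x,y,l,z,q_1,\dots)R'$, the same sign holds after the substitution, so Step 3 gives $f(G_y)=f(G_x)$. Hence $2f(G_x)=0$ and $f(G_x)=0$.

**Step 6: all components are triangles.** Step 3 says nothing about a triangle, so we open two triangles into a hexagon. Since $k\ge4$ there are at least two components, say $\{a,w,x\}$ and $\{l,y,z\}$. Let $S$ be the product for the remaining components, and apply (11) with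
$$Y=[lx][ly][lz][wx][yz]S.$$
In $[aw]\cdot Y$, $a$ has degree $1$, $l$ has degree $3$, and $w$ ($aw,wx$), $x$ ($lx,wx$), $y$ ($ly,yz$), $z$ ($lz,yz$) have degree $2$. The three terms are as follows.

1. Replacing $lx$ by $ax$ gives the edges $aw,ax,wx,ly,lz,yz$, the given graph.
2. Replacing $ly$ by $ay$ gives $aw,wx,xl,lz,zy,ya$, a hexagon $a\,w\,x\,l\,z\,y$.
3. Replacing $lz$ by $az$ gives $aw,wx,xl,ly,yz,za$, a hexagon $a\,w\,x\,l\,y\,z$.

The last two are killed by $f$ by Step 4 with $r=6$. So $f$ vanishes on the given graph.

**Conclusion.** A 2-regular graph on $k\ge4$ vertices either has a component of length $r\ge4$, covered by Step 4 if $r\not\equiv3$ mod $4$ and by Step 5 if $r\equiv3$ mod $4$ (then $r\ge7$), or has only triangles, covered by Step 6. With Step 1, $f$ vanishes on all monomials, so $f=0$. $\blacksquare$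

## 9. From the Lemma to Theorems 2 and 1

*Proof of Theorem 2.* Let $\operatorname{char}F\ne2$. We show by induction on $|X|\ge4$ that $D_X$ lies in the ideal generated by the $\tau_Z$ with $Z\subseteq X$, $|Z|=4$. For $|X|=4$ this is (9). Let $|X|=k+1\ge5$. Apply $\Psi_X$ to the equality in the Lemma and use (10) for each $v$:
$$D_X\subseteq\sum_{v\in X}R_1D_{X\setminus v}.$$
By induction each $D_{X\setminus v}$ lies in the ideal generated by the $\tau_Z$ with $Z\subseteq X\setminus v$, so $D_X$ lies in the required ideal. Since $W(v_0;v_1,\dots,v_k)\in D_{\{v_0,\dots,v_k\}}$ by (8), Theorem 2 follows. $\blacksquare$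

*Proof of Theorem 1.* By Section 3 each $\tau_X$ lies in $I_n$, so $K_n(\mathbb C)\subseteq I_n$. Conversely, by the cited theorem $I_n$ is generated by the tree polynomials $\tau(G)$ of wheels $G\subseteq K_n$. By Proposition 0 these are scalar multiples of the polynomials $W(v_0;v_1,\dots,v_k)$, which lie in $K_n(\mathbb C)$ by Theorem 2. $\blacksquare$

## 10. Minimality of the cubics, and other fields of characteristic $0$

*Proof of Theorem 3(a).* By Fact P every monomial of $\tau_X$ is a path whose vertex set is $X$. So different $\tau_X$ have disjoint sets of monomials, and the $\tau_X$ are linearly independent. By Theorem 1, $I_n$ is generated by these forms of degree $3$. Hence $I_n$ is homogeneous, its degree-3 part $(I_n)_3$ is the span of the $\tau_X$, and $\mathfrak mI_n$ starts in degree $4$. The quotient $I_n/\mathfrak mI_n$ is spanned over $R_n/\mathfrak m=\mathbb C$ by the images of the $\tau_X$, so it is concentrated in degree $3$ and isomorphic to $(I_n)_3$, of dimension $\binom n4$. Any generating set of $I_n$ spans $I_n/\mathfrak mI_n$ as a vector space, so it has at least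 $\binom n4$ elements. In particular none of the $\tau_X$ can be omitted. $\blacksquare$

*Proof of Theorem 3(b).* The point is that both ideals are defined over $\mathbb Q$. Write $\mathbb Q(x,y)$ for $\mathbb Q(x_1,\dots,x_n,y_1,\dots,y_n)$, and let $F\supseteq\mathbb Q$. $I_n(\mathbb Q)$ is the kernel of a $\mathbb Q$-linear map $\mathbb Q[m_{ij}]\to\mathbb Q(x,y)$. Tensoring with $F$ over the field $\mathbb Q$ is exact, so $F\otimes I_n(\mathbb Q)$ is the kernel of $F[m_{ij}]\to F\otimes_{\mathbb Q}\mathbb Q(x,y)$. The natural map $F\otimes_{\mathbb Q}\mathbb Q(x,y)\to F(x,y)$ is injective, because its source is the localization of the domain $F[x,y]$ at the nonzero elements of $\mathbb Q[x,y]$. Hence $I_n(F)=F\otimes I_n(\mathbb Q)$. Also $K_n(F)=F\otimes K_n(\mathbb Q)$, since the generators have rational coefficients. For $F=\mathbb C$, Theorem 1 gives $\mathbb C\otimes(I_n(\mathbb Q)/K_n(\mathbb Q))=0$, so $I_n(\mathbb Q)=K_n(\mathbb Q)$. Tensoring with an arbitrary $F$ of characteristic $0$ gives the claim. $\blacksquare$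

## 11. Spanning trees on five vertices, and characteristic $2$

Parts (c) and (d) compare $W=W(0;1,2,3,4)$ with combinations $\sum_v\lambda_v\tau_v$ coefficient by coefficient. All monomials that matter are spanning trees on $\{0,\dots,4\}$. There are three kinds: paths, stars, and "spiders" with a center $c$ of degree $3$ and edges $cu,cw,cd,de$.

**Fact W.** *Only spanning trees on $\{0,\dots,4\}$ occur as monomials of $W$. Orient the edges of a spanning tree $T$ toward $0$. If $T$ consists of spokes and $r\ge1$ rim edges, its coefficient in $W$ is*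
$$(-1)^r\ \text{ if all its rim edges point } i\to i+1,\qquad-(-1)^r\ \text{ if all point } i\to i-1,\qquad0\ \text{ otherwise}$$
*(rim indices mod $4$). The star at $0$ has coefficient $0$, and so does every tree containing $13$ or $24$.*

*Proof.* A term of the first product in (2) chooses, for each $i$, either $m_{0i}$ or $-m_{i,i+1}$; draw an arrow from $i$ to $0$ or to $i+1$ accordingly. Unless all four arrows are $i\to i+1$, following arrows from any vertex leads to $0$; so the four edges connect five vertices and form a spanning tree, with the arrows pointing toward $0$. Conversely, each vertex $i\ne0$ of a spanning tree has exactly one edge leading toward $0$, so a tree arises from at most one choice, and it arises exactly when all arrows have the form $i\to0$ or $i\to i+1$. The sign is $(-1)^r$. The second product is treated in the same way, its factor $m_{0,i+1}-m_{i,i+1}$ drawing an arrow from $i+1$ to $0$ or to $i$. The two all-rim terms are both $+m_{12}m_{23}m_{34}m_{41}$ and cancel. The star at $0$ arises once from each product and cancels. A tree with $r\ge1$ arises from at most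 one of the products. The edges $13$ and $24$ do not occur in (2). $\blacksquare$

**Coefficients of combinations.** Let $\lambda_v$ ($0\le v\le4$) be linear forms in the $m_e$, $e\subset\{0,\dots,4\}$, and let $\mu(v,c)$ be the coefficient of $m_{vc}$ in $\lambda_v$. Let $T$ be a spanning tree on $\{0,\dots,4\}$. The monomials of $\tau_v$ are the Hamiltonian paths on the other four vertices, and do not touch $v$. So $T$ occurs in $m_e\tau_v$ only if $v$ is a leaf of $T$, $e=vc$ is its edge, and $T-v$ is a Hamiltonian path on the other four vertices. Hence in $\sum_v(-1)^v\lambda_v\tau_v$ the coefficients are as follows.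

* A path $p=p_1p_2p_3p_4p_5$ has coefficient
$$-\operatorname{sgn}(p)\big(\mu(p_1,p_2)+\mu(p_5,p_4)\big).\tag{13}$$
The removable leaves are $p_1$ and $p_5$. Since exactly $p_1$ of the labels $0,\dots,4$ are smaller than $p_1$, we have $(-1)^{p_1}\operatorname{sgn}(p_2,\dots,p_5)=\operatorname{sgn}(p_1,\dots,p_5)$, and Fact P gives the first term. The leaf $p_5$ gives in the same way $-\operatorname{sgn}(p_5,p_4,\dots,p_1)\mu(p_5,p_4)$, and reversing five letters makes $10$ inversions, an even number.
* A spider with edges $cu,cw,cd,de$ has coefficient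
$$-\operatorname{sgn}(u,w,c,d,e)\big(\mu(u,c)-\mu(w,c)\big).\tag{14}$$
Removing $u$ leaves the path $w\,c\,d\,e$ and gives $-\operatorname{sgn}(u,w,c,d,e)\mu(u,c)$. Removing $w$ leaves $u\,c\,d\,e$ and gives $-\operatorname{sgn}(w,u,c,d,e)\mu(w,c)$. Removing $e$ leaves a star, which is not a path.
* A star has coefficient $0$, since removing a leaf leaves a star.

*Proof of Theorem 3(c).* Let $\operatorname{char}F=2$, $n\ge5$, and call any five of the vertices $0,\dots,4$. We know $W\in I_n(F)$ from Section 3. Suppose $W\in K_n(F)$. Since $W$ is a form of degree $4$ and the generators have degree $3$, we may write $W=\sum_X\lambda_X\tau_X$ with linear forms $\lambda_X$. Set $m_e=0$ for all $e\not\subset\{0,\dots,4\}$. By Fact P every monomial of $\tau_X$ has an edge at each vertex of $X$, so $\tau_X$ becomes $0$ unless $X\subset\{0,\dots,4\}$. The polynomial $W$ does not change. So $W=\sum_{v=0}^4\lambda_v\tau_v$ with linear forms in the $m_e$, $e\subset\{0,\dots,4\}$.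

Compare coefficients; signs are irrelevant in characteristic $2$. In the path $0\,1\,2\,3\,4$ the three rim edges point $4\to3\to2\to1$, so its coefficient in $W$ is $-(-1)^3=1$. The other four trees below contain $13$ or $24$, so they have coefficient $0$. By (13) and (14):

* path $0\,1\,2\,3\,4$: $\mu(0,1)+\mu(4,3)=1$;
* path $0\,2\,4\,1\,3$: $\mu(0,2)+\mu(3,1)=0$;
* path $0\,2\,4\,3\,1$: $\mu(0,2)+\mu(1,3)=0$;
* spider with center $1$ and edges $10,13,12,24$: $\mu(0,1)+\mu(3,1)=0$;
* spider with center $3$ and edges $34,31,32,20$: $\mu(4,3)+\mu(1,3)=0$.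

Each of $\mu(0,1),\mu(4,3),\mu(0,2),\mu(3,1),\mu(1,3)$ occurs exactly twice on the left. Adding all five equations gives $0=1$, a contradiction. So $W\notin K_n(F)$ and $I_n(F)\ne K_n(F)$. Together with Theorem 2, the conclusion of Theorem 2 holds exactly when $\operatorname{char}F\ne2$. $\blacksquare$

Since the Lemma for $k=4$ would put $W$ into $K_n(F)$ by (8), (9) and (10), it also follows that the Lemma fails for $k=4$ in characteristic $2$.

## 12. The explicit identity for a rim of length four

*Proof of Theorem 3(d).* We show $\Sigma:=\sum_v(-1)^v\ell_v\tau_v=-2W$, with integer coefficients; this is (5). By definition of the $\ell_v$,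
$$\mu(v,c)=\chi(c)\ \text{ for }c\ne0,\qquad\mu(v,0)=\chi(v),$$
and $\ell_v$ has no other coefficients. Every term of $\ell_v$ is some $m_{vc}$, and $m_{vc}$ times a Hamiltonian path off $v$ is a spanning tree. With Fact W, only spanning trees occur on either side.

**Symmetry.** The purpose here is to reduce to few trees. Let the dihedral group act on the rim $1,2,3,4$, fixing $0$. Rotation by one step is a 4-cycle, so an odd permutation, and it changes $\chi$ to $-\chi$. In (13) and (14) the sign and the bracket both change sign, so $\Sigma$ is fixed; $W$ is fixed too (Section 3). A reflection fixing two rim vertices is a transposition, so odd, and fixes $\chi$. It sends $\Sigma$ to $-\Sigma$, and $W$ to $-W$, since it reverses the rim. These elements generate the dihedral group, so both sides transform in the same way, and it suffices to check one tree per orbit. Recall also that an edge between two rim vertices is a rim edge exactly when its ends have opposite parity, and is $13$ or $24$ otherwise.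

**Stars.** The coefficient in $\Sigma$ is $0$. In $W$ the star at $0$ has coefficient $0$, and a star at $c\ne0$ contains $13$ or $24$, so it has coefficient $0$.

**Spiders with center $c\ne0$.** In $\Sigma$ the bracket of (14) is $\chi(c)-\chi(c)=0$. In $W$: either $13$ or $24$ occurs and the coefficient is $0$, or the three neighbors of $c$ are $0,c+1,c-1$. Then the rim edges $c+1\to c$ and $c-1\to c$ point in different directions, and the coefficient is $0$ by Fact W.

**Spiders with center $0$.** Let the edges be $0u,0w,0d,de$. In $\Sigma$ the coefficient is $-\operatorname{sgn}(u,w,0,d,e)(\chi(u)-\chi(w))$. As an integer it is nonzero iff $u,w$ have opposite parity, iff $d,e$ do, iff $de$ is a rim edge. Otherwise both sides are $0$. If $de$ is a rim edge, a rotation moves $e$ to $1$, and there are two cases. Moving $0$ to the front passes two letters and does not change the sign.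

* $e=1$, $d=2$, $(u,w)=(3,4)$: $\operatorname{sgn}(3,4,2,1)=-1$ (five inversions), so $\Sigma$ has $+2$. In $W$ the rim edge points $1\to2$, so the coefficient is $-1$.
* $e=1$, $d=4$, $(u,w)=(3,2)$: $\operatorname{sgn}(3,2,4,1)=+1$ (four inversions), so $\Sigma$ has $-2$. In $W$ the rim edge points $1\to4$, that is, $i\to i-1$, so the coefficient is $+1$.

**Paths with $0$ at an end.** We may take $p_1=0$. By (13), $\Sigma$ has $-\operatorname{sgn}(p)(\chi(p_2)+\chi(p_4))$. If $p_2,p_4$ have different parity, this is $0$; then $p_3$ has the parity of $p_2$ or of $p_4$, so $13$ or $24$ occurs and $W$ has $0$. If they have the same parity, then $p_4=p_2+2$, and $p_3,p_5$ are the two vertices of the other parity, so $p_2,p_3,p_4,p_5$ runs around the rim in one direction. The path is a dihedral image of $0\,1\,2\,3\,4$. There $\Sigma$ has $-(1+1)=-2$, and $W$ has $+1$, as computed in Section 11.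

**Paths with $0$ next to an end.** We may take $p_2=0$. By (13) and $\mu(p_1,0)=\chi(p_1)$, $\Sigma$ has $-\operatorname{sgn}(p)(\chi(p_1)+\chi(p_4))$. If $p_1,p_4$ have different parity, this is $0$; then $p_3$ and $p_5$ also have different parities, so $p_4$ shares its parity with one of them, $13$ or $24$ occurs, and $W$ has $0$. If they have the same parity, then $p_4=p_1+2$ and $p_3=p_1\pm1$, so the path is a dihedral image of $1\,0\,2\,3\,4$. This ordering is odd, so $\Sigma$ has $+2$. In $W$ the two rim edges point $4\to3\to2$, so the coefficient is $-(-1)^2=-1$.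

**Paths with $0$ in the middle.** Here $p_3=0$ and $\Sigma$ has $-\operatorname{sgn}(p)(\chi(p_2)+\chi(p_4))$. If $p_2,p_4$ have the same parity, then $p_4=p_2+2$ and $p_1,p_5$ are the other two vertices in some order, so the path is a dihedral image of $2\,1\,0\,3\,4$. This ordering is odd (three inversions), so $\Sigma$ has $+2$. In $W$ the rim edges point $2\to1$ and $4\to3$, so the coefficient is $-(-1)^2=-1$.

If $p_2,p_4$ have different parity, $\Sigma$ has $0$. Then either $13$ or $24$ occurs and $W$ has $0$, or $p_1p_2$ and $p_4p_5$ are both rim edges. In the latter case write $p_2=p_1+\delta$ with $\delta=\pm1$. Then $p_4$ has the parity of $p_1$, so $p_4=p_1+2$, and $p_5=p_2+2=p_1+2+\delta$. The rim edges point $p_1\to p_1+\delta$ and $p_5\to p_5-\delta$, in different directions (as in the path $4\,1\,0\,2\,3$), so $W$ has $0$ by Fact W.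

In every case the coefficient in $\Sigma$ is $-2$ times the coefficient in $W$. So $\Sigma=-2W$, which is (5). $\blacksquare$
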